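# Directed switching games on oriented matroids: CUT wins from rank 4 on, and the block criterion holds up to rank 3

## A conjecture of Hamidoune and Las Vergnas, and three theorems

Throughout, $M$ is an oriented matroid on a finite set $E$, $\underline M$ is its underlying matroid, $r$ is the rank of $M$ and $r^*$ the rank of the dual (the *corank* of $M$). One element $e\in E$ is distinguished and never played. Two games are attached to this data, an undirected game $(\underline M;e)$ between JOIN and CUT, and a directed game $(M;e)$ between d-JOIN and CUT. Each is a JOIN game, a NEUTRAL game or a CUT game. The exact rules come right after the statements.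

**Conjecture (Hamidoune–Las Vergnas; see "Shannon Switching Game and Directed Variants").** The classification of $(M;e)$ is the same as that of $(\underline M;e)$. More precisely, the directed game $(M;e)$ is

1. a JOIN game if and only if there is a block of $\underline M$ spanning but not containing $e$;
2. a CUT game if and only if there is a block of $\underline M^*$ spanning but not containing $e$;
3. a NEUTRAL game if and only if both $\underline M$ and $\underline M^*$ have blocks containing $e$.

The conjecture is false.

**Theorem 1 (disproof).** For every $k\ge 3$ there is a realizable oriented matroid $M_k$ with $2k+2$ elements and $r(M_k)=r(M_k^*)=k+1$ such that both $\underline{M_k}$ and $\underline{M_k}^*$ are blocks containing $e$ (so the undirected game is NEUTRAL), but $(M_k;e)$ is a CUT game. Adding to $M_k$ an element $f$ parallel to $e$ gives an undirected JOIN game whose directed game is NEUTRAL. Hence items 1, 2 and 3 all fail.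

**Theorem 2 (exact range).** The conjecture holds for every $(M;e)$ with $r(M)\le 3$ or $r(M^*)\le 3$. For every pair $(\rho,\rho^*)$ with $\rho,\rho^*\ge 4$ there is a realizable $M$ of rank $\rho$ and corank $\rho^*$ violating it. Every counterexample has $|E|\ge 8$, and every counterexample whose undirected game is JOIN has $|E|\ge 9$; both bounds are attained by Theorem 1 with $k=3$.

**Theorem 3 (which pairs occur).** Order CUT $<$ NEUTRAL $<$ JOIN. Always (directed class) $\le$ (undirected class), and all six pairs allowed by this inequality occur. In particular there are undirected JOIN games whose directed version is a CUT game.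

## Two games, blocks, and capture

**The undirected game $(\underline M;e)$.** JOIN and CUT alternately choose an unplayed element of $E\setminus\{e\}$. CUT deletes the chosen element, JOIN marks it. JOIN wins if his marked elements span $e$; otherwise CUT wins.

**The directed game $(M;e)$.** CUT and d-JOIN alternately choose an unplayed element of $E\setminus\{e\}$. CUT deletes it. d-JOIN either leaves it as it is or reverses its orientation, and then marks it. The sign is fixed at the moment of marking. d-JOIN wins if his marked signed elements *capture* $e$: in the oriented matroid obtained by his reorientations there is a signed circuit $C$ with $C^+=\{e\}$ and $C^-$ contained in the marked set. Otherwise CUT wins.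

For vectors, capturing means that $e$ is a nonnegative combination of the marked (possibly negated) vectors. Indeed a nonnegative representation of minimal support has linearly independent vectors and positive coefficients, which is a circuit of the required kind; the converse is clear. For example, in $\mathbb R^2$ with $e=(1,1)$, the marked vectors $(1,0),(0,1)$ capture $e$, while $(1,0),(0,-1)$ span $e$ but do not capture it. A loop $e$ is captured by $\emptyset$.

We let play continue until every element of $E\setminus\{e\}$ is played. Since d-JOIN chooses signs himself, the given orientation of elements other than $e$ is irrelevant, and we reorient them freely.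

**Classes.** In either game, the game is a JOIN game if JOIN (d-JOIN) wins even when playing second, a CUT game if CUT wins even when playing second, and NEUTRAL if the player who moves first wins.

**Blocks.** A matroid is a block if it is the union of two disjoint bases. A set $B\subseteq E$ is a block of $\underline M$ if $\underline M|B$ is a block, and $B$ spans $e$ if $e$ is in the closure of $B$. Two parallel nonloops form a block of rank 1; the edge set of $K_4$ is a block of rank 3 (two edge-disjoint spanning paths); a triangle is not a block, having three elements. The empty set is a block of rank $0$.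

**Lehman's theorem (recalled).** The undirected game $(\underline M;e)$ is a JOIN game iff some block of $\underline M$ spans but does not contain $e$; a CUT game iff some block of $\underline M^*$ spans but does not contain $e$; NEUTRAL iff both $\underline M$ and $\underline M^*$ have blocks containing $e$.

So the three items of the conjecture say exactly that the directed and undirected classes always coincide.

## An extra move never hurts

We need to know that the three directed classes really partition all games, and that we may restrict to small submatroids. A *position* is a pair $(P,U)$, where $P$ is the set of marked signed elements and $U$ the set of unplayed elements. The game is finite, hence determined.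

**Lemma 1 (tempo).** Let $(P,U)$ and $(P',U')$ be positions with $P\subseteq P'$ and $U\subseteq U'$.

(i) If d-JOIN wins $(P,U)$ moving first, he wins $(P',U')$ moving first.

(ii) If d-JOIN wins $(P,U)$ with CUT moving first, he wins $(P',U')$ whoever moves first.

*Proof.* Induction on $n=|U'|$; for each $n$ we prove (i), then (ii). If $P$ captures $e$, then so does every larger set, and there is nothing to prove. So assume $P$ does not capture $e$. Then $U\ne\emptyset$, since otherwise d-JOIN would already have lost $(P,U)$. In particular $n\ge1$.

(i) Let marking the signed element $u$ be a winning move in $(P,U)$, so d-JOIN wins $(P+u,U-u)$ with CUT to move. He makes the same move in $(P',U')$; by (ii) for $n-1$ he wins $(P'+u,U'-u)$ with CUT to move.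

(ii) *CUT to move in $(P',U')$, deleting $x$.* If $x\in U$, then d-JOIN wins $(P,U-x)$ moving first, so by (i) for $n-1$ he wins $(P',U'-x)$ moving first. If $x\notin U$, then $U\subseteq U'-x$, and (ii) for $n-1$, applied to $(P,U)$ and $(P',U'-x)$ with d-JOIN to move, gives the win. *d-JOIN to move in $(P',U')$.* Choose $x\in U$. d-JOIN wins $(P,U-x)$ moving first, because CUT could delete $x$ in $(P,U)$. By (i) for $n$, applied to $(P,U-x)$ and $(P',U')$, he wins $(P',U')$ moving first. $\square$

The consequences we use are these.

* If d-JOIN wins playing second, he wins playing first. By determinacy, if CUT wins a position with d-JOIN to move, then CUT wins it with CUT to move. So exactly one of three cases occurs: d-JOIN wins second and first (JOIN), first only (NEUTRAL), neither (CUT). The classes are exclusive and exhaustive.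
* If $e\in F\subseteq E$ and d-JOIN wins $(M|F;e)$ as first (second) player, he wins $(M;e)$ as first (second) player. Take $P=P'=\emptyset$, $U=F\setminus e$, $U'=E\setminus e$; circuits of $M|F$ are circuits of $M$.
* The proof used only that a superset of a capturing set captures. The same is true for "spans", so the same statements hold for the undirected game.

**Lemma 2 (comparison).** If d-JOIN wins $(M;e)$ as first (second) player, then JOIN wins $(\underline M;e)$ as first (second) player. Hence (directed class) $\le$ (undirected class).

*Proof.* JOIN plays d-JOIN's strategy and forgets the signs. A set capturing $e$ contains $C\setminus e$ for a circuit $C\ni e$, so it spans $e$. $\square$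

Only one kind of failure is therefore possible: d-JOIN does worse than JOIN.

## A family of graphs, and the sign that depends on the future

Let $H_k$ be the graph with vertices $A,B,C_1,\dots,C_k$ and edges $w=AB$, $x_i=AC_i$, $y_i=BC_i$ for $1\le i\le k$. An arc $u\to v$ is the vector $b_v-b_u$ in $\mathbb R^V$, where $b_z$ are the unit vectors. Put
$$e=\sum_{i=1}^k b_{C_i}-\tfrac k2\,(b_A+b_B).$$
Let $M_k$ be the oriented matroid of the $2k+1$ edge vectors together with $e$. Marking an edge means choosing one of its two arcs. Comparing coordinates, a marked set captures $e$ iff there is a nonnegative flow on its arcs with net inflow $e_z$ at each vertex $z$: each $C_i$ demands one unit, and $A$ and $B$ supply $k/2$ each.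

**The case $k=1$.** d-JOIN moves first and marks $A\to C_1$. If CUT deletes $w$, he marks $B\to C_1$ and sends $\frac12$ along each arc. If CUT deletes $y_1$, he marks $B\to A$, sends $\frac12$ along it and $1$ along $A\to C_1$. d-JOIN wins.

**The case $k=2$.** d-JOIN marks $A\to C_1$. He threatens $B\to C_2$, after which one unit on each arc captures $e$. So CUT must delete $y_2$. d-JOIN marks $A\to C_2$, and $w,y_1$ are left. If CUT deletes $w$, d-JOIN marks $B\to C_1$ and uses the flow $A\to C_2$, $B\to C_1$. If CUT deletes $y_1$, he marks $B\to A$ and uses one unit on each of $B\to A$, $A\to C_1$, $A\to C_2$. d-JOIN wins.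

**Copying JOIN's strategy, $k=3$.** In the undirected game JOIN, moving first, has an obvious strategy: mark $w$, and afterwards answer $x_i$ by $y_i$ and $y_i$ by $x_i$. He ends with $w$ and one edge at each $C_i$, a spanning tree. The natural plan is to let d-JOIN do the same and choose signs suitably. It breaks at the first mark. If CUT deletes all $y_i$, the marked basis is $\{w,x_1,x_2,x_3\}$, and the unique flow uses $w$ as $B\to A$ with value $\frac32$. If CUT deletes all $x_i$, the basis is $\{w,y_1,y_2,y_3\}$, and $w$ must be $A\to B$. The sign must be chosen now, and CUT chooses later which one is correct.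

Starting with $x_1$ meets the same obstacle. In the basis $\{w,x_1,x_2,x_3\}$ the flow on $x_1$ is $A\to C_1$ with value $1$. In the basis $\{y_1,x_1,x_2,x_3\}$ the whole supply $\frac32$ of $B$ must pass through $C_1$, which keeps one unit, so $x_1$ must carry $\frac12$ from $C_1$ to $A$. For $k=2$ the corresponding coefficient is $0$, which does no harm; for $k\ge3$ it has the wrong sign. CUT's task is to steer play to the wrong basis. He can, because most of d-JOIN's answers are forced.

## CUT starves a set of vertices: proof of Theorem 1

**Step 1: the undirected class.** *We check that $M_k$ has the stated rank, corank and blocks.* The edge vectors and $e$ have coordinate sum $0$ (for $e$: $k-2\cdot\frac k2=0$), and $H_k$ is connected on $k+2$ vertices, so the rank is $k+1$. There are $2k+2$ elements, so the corank is $k+1$. The set $\{w,y_1,\dots,y_k\}$ is a spanning tree, hence a basis. The vectors $x_1,\dots,x_k$ are independent with $B$-coordinate $0$, and $e$ has $B$-coordinate $-\frac k2\ne0$, so $\{e,x_1,\dots,x_k\}$ is a basis. Thus $E$ is the disjoint union of two bases of $\underline{M_k}$. Their complements in $E$ are each other, so they are also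 two bases of $\underline{M_k}^*$. Both matroids are blocks containing $e$, and by Lehman's theorem the undirected game is NEUTRAL.

(For $k=3$, dropping the $B$-coordinate, the vectors are $a$, $c_i$, $c_i-a$ for $i=1,2,3$ and $e=c_1+c_2+c_3-\frac32a$ in $\mathbb R^4$.)

**Step 2: how CUT recognizes a win.** *We isolate a condition under which no flow exists.* Write $e(U)=\sum_{z\in U}e_z$ for $U\subseteq V$. We state the next lemma for $H_k$ and also for $H_k$ with a second edge $w'=AB$ and the same $e$, which we need later.

**Lemma 3 (starving).** (a) If $e(U)>0$ and at the end no marked arc enters $U$ from outside, then $e$ is not captured.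

(b) Let $0\le j<\frac k2$. CUT has won if at the end $y_{j+1},\dots,y_k$ are deleted and each of $w$, $w'$ (if present), $x_1,\dots,x_j$ is deleted or marked with direction away from $A$. The same holds with $A,x_i,y_i$ replaced by $B,y_i,x_i$.

*Proof.* (a) Sum the flow conditions over $U$. Arcs inside $U$ cancel, and (flow entering $U$) minus (flow leaving $U$) equals $e(U)>0$. But the entering flow is $0$ and the leaving flow is $\ge 0$.

(b) Let $U=\{A\}\cup\{C_i:i\ge j+1\}$. Then
$$e(U)=(k-j)-\tfrac k2=\tfrac k2-j>0 .\tag{1}$$
The edges between $U$ and its complement $\{B,C_1,\dots,C_j\}$ are $w$, $w'$, the $y_i$ with $i\ge j+1$, and the $x_i$ with $i\le j$. By assumption none of them enters $U$, so (a) applies. The second statement follows by exchanging $A$ and $B$, which preserves $e$. $\square$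

When such a condition is already guaranteed, CUT plays his remaining moves arbitrarily.

**Step 3: forcing moves.** *We show that CUT can dictate play at a vertex $C_i$ without losing the move.*

**Lemma 4 (attaching).** Suppose $x_i,y_i$ are unplayed and CUT is to move. If CUT deletes $y_i$, then either CUT wins, or d-JOIN answers by marking $x_i$ as $A\to C_i$. Likewise, if CUT deletes $x_i$, d-JOIN must answer by $B\to C_i$.

*Proof.* The only edges at $C_i$ are $x_i,y_i$. If d-JOIN marks $x_i$ as $C_i\to A$, no arc ever enters $C_i$. If he plays elsewhere, CUT deletes $x_i$, and again no arc enters $C_i$. Since $e(\{C_i\})=1>0$, Lemma 3(a) applies. The second statement is symmetric. $\square$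

So we may assume that d-JOIN gives the forced answer; we say CUT *attaches $C_i$ to $A$* (deleting $y_i$) or *to $B$* (deleting $x_i$). Afterwards CUT is to move again.

**Step 4: CUT wins moving second on $(M_k;e)$, $k\ge3$.** *We go through d-JOIN's first moves.* Permuting the $C_i$ and exchanging $A$ and $B$ (which exchanges $x_i$ and $y_i$ and reverses $w$) preserve everything, so there are three cases.

1. $w$ as $A\to B$. CUT attaches $C_1,\dots,C_k$ to $A$. All $y_i$ are deleted and $w$ is directed away from $A$. Lemma 3(b) with $j=0$ applies.
2. $x_1$ as $C_1\to A$. CUT deletes $y_1$, and $\{C_1\}$ is starved.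
3. $x_1$ as $A\to C_1$. CUT attaches $C_2,\dots,C_k$ to $A$ and then deletes $w$. Now $y_2,\dots,y_k,w$ are deleted and $x_1$ is directed away from $A$. Lemma 3(b) with $j=1$ applies, since $1<\frac k2$. What happens to $y_1$ does not matter.

So $(M_k;e)$ is a CUT game. Both $\underline{M_k}$ and $\underline{M_k}^*$ have blocks containing $e$, so item 3 fails. Since the undirected game is not a CUT game, Lehman's theorem says that no block of $\underline{M_k}^*$ spans $e$ without containing it; so item 2 fails. In case 3, if d-JOIN marks $y_1$, the marked set is exactly the bad basis $\{y_1,x_1,\dots,x_k\}$ of the previous section.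

**Step 5: a parallel element.** *We make item 1 fail.* Add $f$ equal to the vector $e$. Then $\{w,y_1,\dots,y_k\}\sqcup\{f,x_1,\dots,x_k\}$ is a block spanning but not containing $e$, so the undirected game is JOIN. In the directed game, CUT moving first deletes $f$ and then wins as second player on $M_k$. d-JOIN moving first marks $f$ with the orientation of $e$ and captures $e$ at once. The directed game is NEUTRAL, and item 1 fails. This proves Theorem 1. $\blacksquare$

## Doubling the edge $AB$: proof of Theorem 3

The inequality is Lemma 2. We exhibit the six pairs (undirected class, directed class).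

* (JOIN, JOIN): three parallel nonloops $e,f,g$. Whatever CUT deletes, (d-)JOIN marks one of $f,g$, with the right sign.
* (NEUTRAL, NEUTRAL): two parallel nonloops $e,f$. Whoever moves first takes $f$.
* (CUT, CUT): $E=\{e\}$ with $e$ a coloop. Nothing can be marked.
* (NEUTRAL, CUT): $M_k$ with $k\ge3$.
* (JOIN, NEUTRAL): $M_k$ with $f$ added, $k\ge 3$.
* (JOIN, CUT): the following example.

Let $k\ge7$, and let $G_k$ be $H_k$ plus a second edge $w'=AB$, with the same $e$. The set $\{w,y_1,\dots,y_k\}\sqcup\{w',x_1,\dots,x_k\}$ is a union of two disjoint spanning trees; it is a block spanning and not containing $e$, so the undirected game is JOIN. We show that CUT wins the directed game moving second.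

*The plan is the same as before, but d-JOIN gets more free moves; Lemma 3(b) is available for all $j\le3$ because $k\ge7$.* Each line below ends when Lemma 3(b) applies, for $A$ or for $B$, with the indicated $j$, or when a single $\{C_i\}$ is starved. Besides the earlier symmetries we may exchange $w$ and $w'$. d-JOIN's first move is one of the following.

1. **$w$ as $A\to B$.** CUT deletes $w'$. Only edges at the $C_i$ are left; say d-JOIN plays an edge at $C_1$, in some direction. CUT attaches $C_2,\dots,C_k$ to $A$ and deletes the unplayed edge at $C_1$. If d-JOIN had marked $y_1$, then $x_1,w',y_2,\dots,y_k$ are deleted and $w$ is directed away from $A$: ($A$, $j=1$). If he had marked $x_1$, then $w',y_1,\dots,y_k$ are deleted and $w$ is directed away from $A$: ($A$, $j=0$).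

2. **$x_1$ as $C_1\to A$.** CUT deletes $y_1$; $\{C_1\}$ is starved.

3. **$x_1$ as $A\to C_1$.** CUT deletes $w$. d-JOIN's next move is one of the following.
   - $w'$ as $A\to B$: CUT attaches $C_2,\dots,C_k$ to $A$. Both $w'$ and $x_1$ are directed away from $A$: ($A$, $j=1$).
   - $w'$ as $B\to A$: CUT attaches $C_2,\dots,C_k$ to $B$ and deletes $y_1$. Now $w,y_1,x_2,\dots,x_k$ are deleted and $w'$ is directed away from $B$: ($B$, $j=1$).
   - $y_1$ in either direction: CUT attaches $C_2,\dots,C_k$ to $A$ and deletes $w'$; $x_1$ is directed away from $A$: ($A$, $j=1$).
   - $x_2$ as $C_2\to A$, or $y_2$ as $C_2\to B$: CUT deletes the other edge at $C_2$; $\{C_2\}$ is starved.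
   - $x_2$ as $A\to C_2$: CUT attaches $C_3,\dots,C_k$ to $A$ and deletes $w'$; $x_1,x_2$ are directed away from $A$: ($A$, $j=2$).
   - $y_2$ as $B\to C_2$: CUT deletes $w'$. Now $w,w'$ are deleted, $x_1$ is $A\to C_1$, $y_2$ is $B\to C_2$, and the unplayed elements are $y_1$, $x_2$ and $x_i,y_i$ for $i\ge3$. d-JOIN's next move is one of:
     - $y_1$ in either direction: CUT attaches $C_3,\dots,C_k$ to $A$ and deletes $x_2$; $x_1$ is directed away from $A$: ($A$, $j=2$).
     - $x_2$ in either direction: CUT attaches $C_3,\dots,C_k$ to $B$ and deletes $y_1$; $y_2$ is directed away from $B$: ($B$, $j=2$).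
     - $x_3$ as $C_3\to A$, or $y_3$ as $C_3\to B$: CUT deletes the other edge at $C_3$; $\{C_3\}$ is starved.
     - $x_3$ as $A\to C_3$: CUT attaches $C_4,\dots,C_k$ to $A$ and deletes $x_2$; $x_1,x_3$ are directed away from $A$: ($A$, $j=3$).
     - $y_3$ as $B\to C_3$: CUT attaches $C_4,\dots,C_k$ to $B$ and deletes $y_1$; $y_2,y_3$ are directed away from $B$: ($B$, $j=3$).

Moves with other indices are covered by permuting the $C_i$ not yet touched. This proves Theorem 3. $\blacksquare$

## Counterexamples for every rank and corank at least 4

Let $\rho,\rho^*\ge4$ and $M=M_3\oplus D$, where $D$ consists of $\rho-4$ coloops and $\rho^*-4$ loops. Then $M$ is realizable of rank $\rho$ and corank $\rho^*$. The set $E(M_3)$ is a block containing $e$ in $\underline M$ and in $\underline M^*$, so the undirected game is NEUTRAL. No element of $D$ lies in a circuit with $e$, so $D$ does not affect capturing.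

CUT wins moving second by keeping the invariant "CUT wins the $M_3$-part of the position with d-JOIN to move", which holds at the start by Theorem 1. If d-JOIN plays in $M_3$, CUT gives a winning answer there. If d-JOIN plays in $D$, then by the consequence of Lemma 1 CUT also wins the $M_3$-part with CUT to move, and he makes a winning move there. If the $M_3$-part has no unplayed element left, its outcome is settled, and it is a win for CUT. So the directed game is a CUT game, and the conjecture fails for $M$.

This is the negative half of Theorem 2. The rest of these notes proves the positive half.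

## Reduction to one small block containing $e$

**Proposition N.** If some block of $\underline M$ of rank $\le3$ contains $e$, then d-JOIN wins $(M;e)$ moving first.

**Proposition J.** If some block of $\underline M$ of rank $\le 3$ spans and does not contain $e$, then d-JOIN wins $(M;e)$ moving second.

**Step 1: N implies J.** *After CUT's first deletion, Lehman's theorem provides a new block.* Induct on $r=r(B)$, where $B$ is the block. If $r=0$ then $B=\emptyset$, $e$ is a loop, and $\emptyset$ captures $e$. Let $r\ge1$. By Lemma 1 we may take $E=B\cup e$. CUT deletes some $x\in B$. By Lehman, JOIN wins $(\underline M;e)$ moving second, so he wins $(\underline M\backslash x;e)$ moving first, and this game is not CUT. By Lehman again, $\underline M\backslash x$ has a block $B'\not\ni e$ spanning $e$, or a block containing $e$. In the first case $2r(B')=|B'|\le2r-1$, so $r(B')<r$; by induction d-JOIN wins $(M\backslash x;e)$ moving second, hence also moving first. In the second case the block has rank at most $r\le3$, and N says that d-JOIN wins $(M\backslash x;e)$ moving first. Either way he answers CUT's deletion successfully. $\square$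

**Step 2: N and J imply the rest of Theorem 2.** *We bound the rank of every block.* If $B$ is a block, then $r(B)=|B|-r(B)$ is the nullity of $\underline M|B$, which is at most the nullity $r(M^*)$ of $\underline M$. Hence $r(B)\le\min(r(M),r(M^*))$.

Suppose this minimum is at most $3$. If the undirected game is CUT, the directed one is CUT by Lemma 2. If it is JOIN, Lehman gives a block as in J, and the directed game is JOIN. If it is NEUTRAL, Lehman gives a block as in N, so d-JOIN wins moving first; by Lemma 2 the directed class is at most NEUTRAL; so it is NEUTRAL. The classes agree, and the conjecture holds.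

Now let $(M;e)$ be any counterexample. By Lemma 2 the undirected game is not CUT. If it is NEUTRAL, there is a block containing $e$; its rank is at least $4$, since otherwise N would make the directed game NEUTRAL. So $|E|\ge8$. If it is JOIN, a block spanning and not containing $e$ has rank at least $4$ by J, so $|E|\ge 8+1=9$. Theorem 1 with $k=3$ attains $8$ and $9$. $\square$

**Step 3: normalization for N.** *We cut $E$ down.* By Lemma 1 we restrict to the given block: from now on $E=\{e\}\cup X$ is itself a block of rank $r$, $1\le r\le3$, and $|X|=2r-1$. d-JOIN moves first and will mark exactly $r$ elements. Every subset $A\subseteq E$ satisfies $|A|\le2r(A)$, because $A$ meets each of the two bases in an independent set. There are no loops, and $X$ contains a basis, namely the one of the two bases that avoids $e$.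

## Textbook facts used below

In all of these, the case of vectors is linear algebra.

* *Orthogonality.* If $C$ is a signed circuit and $D$ a signed cocircuit whose supports meet, the products $C(y)D(y)$ on the common support take both signs $+$ and $-$. In particular the supports never meet in exactly one element.
* *Hyperplanes.* The cocircuit vanishing exactly on a given hyperplane is unique up to sign.
* *Chirotope.* There is an alternating sign map $\chi$ on $r$-tuples, nonzero exactly on bases, such that for a basis $S$ and $s\in S$ the cocircuit vanishing on $S-s$ is, up to sign, $y\mapsto\chi(S\text{ with }s\text{ replaced by }y)$. Reorienting $y$ negates the values at tuples containing $y$.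
* *Contraction.* For a nonloop $p$, the cocircuits of $M/p$ are the cocircuits of $M$ vanishing at $p$, and $\chi(p,\cdot,\dots)$ is a chirotope of $M/p$.
* *Rank 2.* Every oriented matroid of rank 2 is realizable by vectors in the plane.
* *Lexicographic extension* (Björner–Las Vergnas–Sturmfels–White–Ziegler, *Oriented Matroids*, §7.2). For a basis $g_1,\dots,g_r$ of $M$ there is a one-element extension $M\cup\hat e$, written $[g_1^+,\dots,g_r^+]$, in which each cocircuit $D$ of $M$ extends by letting $D(\hat e)$ be the first nonzero sign among $D(g_1),\dots,D(g_r)$. For vectors this is $\hat e=g_1+\delta g_2+\delta^2g_3+\cdots$ with small $\delta>0$; for instance $g_1=(1,0)$, $g_2=(0,1)$ gives $\hat e=(1,\delta)$.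

## Moving $e$ off all hyperplanes

The problem with marking early is the sign of a coefficient. Coefficients that may also be $0$ clutter the discussion, so we perturb $e$.

**Step 1: the perturbation.** *We replace $e$ by an element on no hyperplane, keeping a block.* Choose a basis $e,g_2,\dots,g_r$ of $M$ and let $\hat e$ be the extension $[e^+,g_2^+,\dots,g_r^+]$. A cocircuit cannot vanish on a basis, so $D(\hat e)\neq0$ for every cocircuit $D$ of $M$; that is, $\hat e$ lies in no hyperplane of $M$. Put $\hat M=(M\cup\hat e)\backslash e$. If $Y\cup e$ and $B_2$ are disjoint bases of $M$ with union $E$, then $Y$ spans a hyperplane of $M$, which does not contain $\hat e$. So $Y\cup\hat e$ and $B_2$ are disjoint bases of $\hat M$, and $\hat M$ is a block on $\hat e\cup X$.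

**Step 2: a win against $\hat e$ is a win against $e$.** *We show that a signed subset of $X$ capturing $\hat e$ in $\hat M$ captures $e$ in $M$.* Reorient elements of $X$ in $M\cup\hat e$ so that all marks are $+$. It remains true that $D(\hat e)=D(e)$ whenever $D(e)\ne0$, and only this is used. Let $C$ be a circuit with $C^+=\{\hat e\}$ and $C^-=T$, a set of marked elements. $T$ is independent, and it spans $M$: otherwise $\hat e\in\operatorname{cl}(T)$ would lie in a hyperplane of $M$. So $T$ is a basis of $M$.

For $t\in T$ let $D_t$ be the cocircuit of $M$ vanishing on $T-t$ with $D_t(t)=+$. The common support of $C$ and the extended $D_t$ is $\{\hat e,t\}$. Since $C(t)D_t(t)=-$, orthogonality gives $C(\hat e)D_t(\hat e)=+$, so $D_t(\hat e)=+$. Hence $D_t(e)\ne-$, that is, $D_t(e)\in\{0,+\}$.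

Let $C'$ be the basic circuit of $e$ with respect to $T$, with $C'(e)=+$. Its common support with $D_t$ lies in $\{e,t\}$. If $D_t(e)=0$, then $C'(t)=0$ by orthogonality, since the supports cannot meet in $t$ alone. If $D_t(e)=+$, orthogonality forces $C'(t)=-$. So $C'^+=\{e\}$ and $C'^-\subseteq T$, as required.

A strategy for $(\hat M;\hat e)$ therefore works for $(M;e)$. **From now on, $e$ lies in no hyperplane spanned by elements of $X$**; equivalently, $e\notin\operatorname{cl}(A)$ whenever $A\subseteq X$ and $r(A)<r$.

**Step 3: coefficient signs.** *We translate winning into signs.* For a basis $S\subseteq X$ and $s\in S$ let $C$ be the basic circuit of $e$ with respect to $S$ and put $c_S(s)=-C(s)C(e)$. For vectors this is the sign of the coefficient of $s$ in the expression of $e$ in the basis $S$. It is nonzero because $e\notin\operatorname{cl}(S-s)$. If $D$ is the cocircuit vanishing on $S-s$, orthogonality of $C$ and $D$ on $\{e,s\}$ and the chirotope description give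
$$c_S(s)=D(e)D(s)=\chi(S\text{ with }s\text{ replaced by }e)\,\chi(S).\tag{2}$$

A final marked set $S$, $|S|=r$, captures $e$ iff $S$ is a basis and each $s\in S$ is marked with sign $c_S(s)$: a capturing circuit must use a subset of $S$ spanning $e$, hence all of $S$, and $S$ must be a basis; then the sign condition is the definition. When the last element is marked, $S$ is known, so *the last mark can always be given the correct sign*. Finally, for $p\in S$ and $s\in S-p$, the sign $c_{S-p}(s)$ computed in $M/p$ equals $c_S(s)$, because the cocircuit $D$ in (2) vanishes at $p$ and is a cocircuit of $M/p$.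

So d-JOIN must make early marks whose signs agree in all bases CUT can still force. For rank 2 this means one such mark, for rank 3 two.

## Ranks 1 and 2: the first line met when turning away from $e$

**Rank 1.** $X=\{f\}$ with $f$ parallel to $e$. d-JOIN marks $f$ with the correct sign.

**Lemma 5.** Let $N$ be a loopless rank-2 oriented matroid on $\{e,a,b,c\}$ with $e$ parallel to none of $a,b,c$, and $a,b,c$ not all parallel. Then there are $v\in\{a,b,c\}$ and a sign $\varepsilon$ such that for each of the other two elements $w$, $\{v,w\}$ is a basis and $c_{\{v,w\}}(v)=\varepsilon$.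

*Proof.* If two are parallel, say $a\parallel b$, take $v=c$, which is parallel to neither. The cocircuits vanishing at $a$ and at $b$ agree up to sign, so by (2) $c_{\{c,a\}}(c)=c_{\{c,b\}}(c)$.

Otherwise $e,a,b,c$ are pairwise nonparallel. Realize $N$ in the plane. The assertion is unaffected by reorienting $a,b,c$ (reorienting $v$ only changes $\varepsilon$). So we may assume that $a,b,c$ lie in the open half-plane to the left of $e$, and relabel them in order of increasing angle from $e$. With the chirotope $\varphi$, then $\varphi(y,z)=+$ whenever $y$ precedes $z$ in the order $e,a,b,c$. By (2),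
$$c_{\{a,b\}}(a)=\varphi(e,b)\varphi(a,b)=+,\qquad c_{\{a,c\}}(a)=\varphi(e,c)\varphi(a,c)=+ .$$
Take $v=a$, $\varepsilon=+$. $\square$

For instance, with $e=(1,0)$, $a=(1,1)$, $b=(0,1)$, $c=(-1,1)$ we have $e=a-b$ and $e=\frac12a-\frac12c$: the coefficient of $a$ is positive both times.

**Rank 2.** $X=\{a,b,c\}$ satisfies the hypotheses: there are no loops, $X$ contains a basis, and $e$ is parallel to no element of $X$. d-JOIN marks $v$ with sign $\varepsilon$; CUT deletes one of the other two; d-JOIN marks the last element correctly.

## Rank 3: a cyclic order and a sign rule

Now $|X|=5$. From $|A|\le2r(A)$, parallel classes in $X$ have at most $2$ elements and a line contains at most $4$ elements of $X$. If $i,j\in X$ are nonparallel, then $\{e,i,j\}$ is a basis.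

**Step 1: cyclic labels.** *We arrange elements of $X$ around $e$.* Let $m$ pairwise nonparallel elements of $X$ be given. In $M/e$, which has rank 2 and is realizable in the plane, they are pairwise nonparallel nonloops. Reorient them into a common half-plane and order them by angle: we get labels $y_1,\dots,y_m$ with $\chi(e,y_i,y_j)=+$ for $i<j$ (choosing the global sign of $\chi$). Put $y_{i+m}:=-y_i$ for all integers $i$. Then
$$\chi(e,y_i,y_j)=+\quad\text{whenever } i<j<i+m .$$
Indeed, shifting both indices by $m$ changes nothing, so let $1\le i\le m$. For $j\le m$ this is the choice of labels; for $j=j'+m$ with $j'<i$ we have $\chi(e,y_i,-y_{j'})=\chi(e,y_{j'},y_i)=+$. So we may start the labelling at any chosen element.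

Write $[ijk]=\chi(y_i,y_j,y_k)$, and write $c(y_i)$ for the coefficient sign in the basis under discussion. For $i<j<k<i+m$ with $[ijk]\ne0$, formula (2) gives
$$c(y_i)=[ijk],\qquad c(y_j)=-[ijk],\qquad c(y_k)=[ijk].\tag{3}$$
The three values are $\chi(e,y_j,y_k)[ijk]$, $\chi(y_i,e,y_k)[ijk]=-\chi(e,y_i,y_k)[ijk]$ and $\chi(y_i,y_j,e)[ijk]=\chi(e,y_i,y_j)[ijk]$.

**Step 2: the sign rule.** *We record which combinations of signs of four triples are possible.*

**Lemma 6.** For $i<j<k<l<i+m$ put $(s_1,s_2,s_3,s_4)=([ijk],[ijl],[ikl],[jkl])$. Then

**(★)** for all $a<b<c$ in $\{1,2,3,4\}$, the set $\{s_a,-s_b,s_c\}$ is $\{0\}$ or contains both $+$ and $-$.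

If two of $s_1,\dots,s_4$ vanish, all four vanish and the four elements lie on a line.

*Proof.* Let $g$ be one of $y_i,y_j,y_k,y_l$. The contraction $M/g$ has rank 2 and is realizable, so for $\varphi=\chi(g,\cdot,\cdot)$ the three-term Grassmann–Plücker identity for determinants shows that the three terms of
$$\varphi(x_1x_2)\varphi(x_3x_4)-\varphi(x_1x_3)\varphi(x_2x_4)+\varphi(x_1x_4)\varphi(x_2x_3)$$
are all $0$ or include both signs. Take $x_1=e$ and $x_2,x_3,x_4$ the other three elements in increasing order.

* $g=y_i$: $\varphi(e,y_j)=\varphi(e,y_k)=\varphi(e,y_l)=-$, and $\varphi(y_k,y_l)=s_3$, $\varphi(y_j,y_l)=s_2$, $\varphi(y_j,y_k)=s_1$. The terms are those of $-s_3+s_2-s_1$.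
* $g=y_j$: $\varphi(e,y_i)=+$, $\varphi(e,y_k)=\varphi(e,y_l)=-$, and $\varphi(y_k,y_l)=s_4$, $\varphi(y_i,y_l)=-s_2$, $\varphi(y_i,y_k)=-s_1$. The terms are those of $s_4-s_2+s_1$.
* $g=y_k$: $\varphi(e,y_i)=\varphi(e,y_j)=+$, $\varphi(e,y_l)=-$, and $\varphi(y_j,y_l)=-s_4$, $\varphi(y_i,y_l)=-s_3$, $\varphi(y_i,y_j)=s_1$. The terms are those of $-s_4+s_3-s_1$.
* $g=y_l$: $\varphi(e,y_i)=\varphi(e,y_j)=\varphi(e,y_k)=+$, and $\varphi(y_j,y_k)=s_4$, $\varphi(y_i,y_k)=s_3$, $\varphi(y_i,y_j)=s_2$. The terms are those of $s_4-s_3+s_2$.

Up to a global sign these are the triples $(1,2,3)$, $(1,2,4)$, $(1,3,4)$, $(2,3,4)$ of (★).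

If two of the $s$'s vanish, then in the triple formed with any third one both signs cannot occur, so the third vanishes too. Then every three of the four pairwise nonparallel elements are dependent, and all four lie on a line. $\square$

**Step 3: the endgame.** *After one mark $v$ and one deletion, three elements $p,q,s$ remain in the main cases. d-JOIN needs a second mark whose sign, and that of $v$, agree in the two bases CUT can still choose between. The next lemma says that one number decides.*

**Lemma 7 (apex).** Let $v,p,q,s\in X$ be pairwise nonparallel and signed so that $\chi(e,\cdot,\cdot)=+$ in this order, and let $\varepsilon=\chi(v,p,s)\ne0$. If $v$ is marked with sign $\varepsilon$, the unplayed elements are $p,q,s$ and d-JOIN is to move, then d-JOIN wins.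

*Proof.* Apply (★) to $(s_1,s_2,s_3)=(\chi(v,p,q),\chi(v,p,s),\chi(v,q,s))$. Since $s_2=\varepsilon$, the set $\{s_1,-\varepsilon,s_3\}$ contains $\varepsilon$, so $\chi(v,p,q)=\varepsilon$ or $\chi(v,q,s)=\varepsilon$.

If $\chi(v,p,q)=\chi(v,p,s)=\varepsilon$, d-JOIN marks $p$ with sign $-\varepsilon$. The final set is $\{v,p,q\}$ or $\{v,p,s\}$; both are bases, and by (3) in both $v$ has coefficient sign $\varepsilon$ and $p$, the middle element, has $-\varepsilon$.

If $\chi(v,p,s)=\chi(v,q,s)=\varepsilon$, he marks $s$ with sign $\varepsilon$. The final set is $\{v,p,s\}$ or $\{v,q,s\}$; both are bases, and by (3) in both $v$ and $s$ have coefficient sign $\varepsilon$.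

In each case the last element is then marked correctly. $\square$

## Rank 3 without parallel elements

Suppose $X$ contains no parallel pair.

**Four elements of $X$ on a line $L$.** *Here the fifth element has a sign that never changes.* The fifth element $p$ is not on $L$. Let $D$ be the cocircuit vanishing on $L$. For distinct $a,b\in L\cap X$ the set $\{p,a,b\}$ is a basis, and by (2) $c(p)=D(e)D(p)$, independently of $a,b$. d-JOIN marks $p$ with this sign. CUT deletes an element of $L$, and three elements $a,b,c$ of $L$ remain. In $M/p$ they are pairwise nonparallel, and $e$ is a nonloop parallel to none of them, because $\{e,p,a\}$, $\{e,p,b\}$, $\{e,p,c\}$ are bases. Lemma 5, applied in $M/p$ restricted to $\{e,a,b,c\}$, gives $v$ and $\varepsilon$; d-JOIN marks $v$ with sign $\varepsilon$. CUT deletes one of the other two, and d-JOIN marks the last element $w$ correctly. The set $\{p,v,w\}$ is a basis, $p$ has the right sign, and $v$ has the right sign because coefficient signs survive contraction. d-JOIN wins.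

**No four elements of $X$ on a line.** Label all five elements, $m=5$, $y_{i+5}=-y_i$.

**Step 1: what the first mark must satisfy.** *We turn Lemma 7 into a condition on the first mark.* If d-JOIN marks $y_v$ first, CUT deletes one of $y_{v+1},\dots,y_{v+4}$. The smallest and largest of the remaining indices are $(v+2,v+4)$ if he deletes $v+1$, $(v+1,v+4)$ if he deletes $v+2$ or $v+3$, and $(v+1,v+3)$ if he deletes $v+4$. So Lemma 7 gives a win if
$$[v,v{+}1,v{+}3]=[v,v{+}1,v{+}4]=[v,v{+}2,v{+}4]=\varepsilon\ne0\tag{4}$$
and $y_v$ is marked with sign $\varepsilon$. To find such a $v$, put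
$$K_k=[k,k{+}1,k{+}2],\qquad A_k=[k,k{+}1,k{+}3],\qquad\text{so}\quad K_{k+5}=-K_k,\quad A_{k+5}=-A_k .$$
With $v=k+1$ we have $[v,v{+}1,v{+}3]=A_{k+1}$, then $[v,v{+}1,v{+}4]=\chi(y_{k+1},y_{k+2},-y_k)=-K_k$, and $[v,v{+}2,v{+}4]=\chi(y_{k+1},y_{k+3},-y_k)=-A_k$. Hence:

**Claim 1.** If $A_k=K_k=-A_{k+1}\ne0$ for some $k$, d-JOIN wins (with $v=k+1$, $\varepsilon=A_{k+1}$).

As an example, let $e=(0,0,1)$ and $y_i=(\cos 36^\circ i,\sin36^\circ i,1)$ for $i=0,\dots,4$. With $h_i$ the third coordinate, so $h_{i+5}=-h_i$, and $\theta_i=36^\circ i$, $[ijk]$ is the sign of $h_i\sin(\theta_k-\theta_j)-h_j\sin(\theta_k-\theta_i)+h_k\sin(\theta_j-\theta_i)$. For $A_1=[1,2,4]$ this is $\sin72^\circ-\sin108^\circ+\sin36^\circ>0$; for $K_1=[1,2,3]$ it is $2\sin36^\circ-\sin72^\circ>0$; for $A_2=[2,3,5]$ it is $\sin72^\circ-\sin108^\circ-\sin36^\circ<0$. So $A_1=K_1=-A_2=+$, and d-JOIN wins by first marking $y_2$ with sign $-$.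

**Step 2: such a $k$ always exists.** *We prove that the sign rule leaves no alternative.* Since $A_{k+2}=\chi(y_{k+2},y_{k+3},-y_k)=-[k,k{+}2,k{+}3]$, Lemma 6 for the indices $k,k+1,k+2,k+3$ says that (★) holds for
$$P_k:\quad (K_k,\ A_k,\ -A_{k+2},\ K_{k+1}),\tag{5}$$
and each $P_k$ has at most one zero, as no four elements lie on a line.

**Claim 2.** There is a $k$ with $A_k=K_k=-A_{k+1}\neq0$.

*Proof.* Suppose not.

*First case: all $A_k\ne0$.* Call $k$ a change if $A_{k+1}=-A_k$. This depends only on $k$ modulo $5$, and since $A_5=-A_0$ the number of changes modulo $5$ is odd. Let $k$ be a change and $s=A_k$, so $A_{k+1}=-s$. By assumption $K_k\ne s$, so $K_k\in\{0,-s\}$. By (★) for entries 1, 2, 3 of $P_k$, the set $\{K_k,-s,-A_{k+2}\}$ contains $s$. So $A_{k+2}=-s=A_{k+1}$, and $k+1$ is not a change. A subset of $\mathbb Z_5$ of odd size without two cyclically consecutive elements has exactly one element. So $k$ is the only change modulo $5$, and $A_{k+1}=A_{k+2}=\dots=A_{k+5}=-s$. By (★) for entries 1, 2, 4 of $P_k$, the set $\{K_k,-s,K_{k+1}\}$ contains $s$, so $K_{k+1}=s$. But then entries 1, 2, 3 of $P_{k+1}$ give the set $\{K_{k+1},-A_{k+1},-A_{k+3}\}=\{s\}$,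 contradicting (★).

*Second case: some $A_k=0$.* If $A_k=0$, then $A_{k+2}\ne0$, since $P_k$ has at most one zero. So not all $A_k$ vanish, and after a cyclic shift of the labels $A_0=0$ and $A_{-1}\neq0$, that is, $A_4\ne0$. Also $A_2\ne0$, from $P_0$. And $A_3\ne0$, from $P_3=(K_3,A_3,-A_5,K_4)$, in which $A_5=-A_0=0$.

In $P_0=(K_0,0,-A_2,K_1)$, entries 1, 2, 3 give $K_0=A_2$, and entries 1, 2, 4 give $K_1=-K_0$.

In $P_3=(K_3,A_3,0,K_4)$, entries 2, 3, 4 give $K_4=-A_3$, and entries 1, 3, 4 give $K_3=-K_4=A_3$.

So $A_3=K_3\neq0$ and $A_4\neq0$. Our assumption for $k=3$ forces $A_4=A_3=:t$. Then $K_4=-t$, and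
$$P_4=(K_4,A_4,-A_6,K_5)=(-t,\ t,\ A_1,\ -K_0).$$
Entries 1, 2, 3 say that $\{-t,-t,A_1\}$ contains $t$, so $A_1=t$. Entries 1, 2, 4 say that $\{-t,-t,-K_0\}$ contains $t$, so $K_0=-t$. Hence $A_2=K_0=-t$ and $K_1=-K_0=t$. So $A_1=K_1=t=-A_2$, contradicting the assumption for $k=1$. $\square$

By Claims 1 and 2, d-JOIN wins whenever $X$ has no parallel pair.

## Rank 3 with a parallel pair

Let $x,x'\in X$ be parallel, and let $a,b,c$ be the other elements of $X$. None of them is parallel to $x$.

**Step 1: the first mark.** *We find an element whose sign does not depend on its partner, as long as $x$ or $x'$ is in the final basis.* In $M/x$ the elements $a,b,c,e$ are nonloops, and $e$ is parallel to none of $a,b,c$, because $\{e,x,a\}$, $\{e,x,b\}$, $\{e,x,c\}$ are bases. Also $a,b,c$ are not all parallel in $M/x$: otherwise $x,x',a,b,c$ would be five elements on a line. Lemma 5, applied in $M/x$ restricted to $\{e,a,b,c\}$, gives $v\in\{a,b,c\}$ and $\varepsilon$ such that, with $w_1,w_2$ the other two, $\{v,w_i,x\}$ is a basis in which $v$ has coefficient sign $\varepsilon$, for $i=1,2$. The same holds with $x'$ in place of $x$, since the cocircuit vanishing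 on $w_i$ and $x$ also vanishes at $x'$. d-JOIN marks $v$ with sign $\varepsilon$.

**Step 2: CUT deletes $w_1$ or $w_2$.** *The pair $x,x'$ then serves as a guaranteed third element.* Let $w_j$ be the one that remains. The cocircuit vanishing on $v$ and $x$ also vanishes at $x'$, so $c_{\{v,w_j,x\}}(w_j)=c_{\{v,w_j,x'\}}(w_j)$, and d-JOIN marks $w_j$ with this sign. CUT deletes one of $x,x'$, d-JOIN marks the other correctly, and wins.

**Step 3: CUT deletes $x$ or $x'$.** *We reduce to the apex lemma.* Rename so that $x$ remains; the unplayed elements are $x,w_1,w_2$.

If $w_1\parallel w_2$, the cocircuit vanishing on $v$ and $w_1$ is, up to sign, the one vanishing on $v$ and $w_2$. So $c_{\{v,x,w_1\}}(x)=c_{\{v,x,w_2\}}(x)$, and d-JOIN marks $x$ with this sign. CUT deletes one of $w_1,w_2$, d-JOIN marks the last element correctly, and wins: the final set is a basis $\{v,x,w_i\}$, in which $v$ has coefficient sign $\varepsilon$.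

Otherwise $v,x,w_1,w_2$ are pairwise nonparallel ($v$ is not parallel to $w_i$ because $\{v,w_i,x\}$ is a basis). Sign and order them with $v$ first, followed by $p,q,s$, so that $\chi(e,\cdot,\cdot)=+$ in this order; if $v$ gets reoriented, replace $\varepsilon$ by $-\varepsilon$. By (3), for $y$ before $z$ among $p,q,s$, the sign $\chi(v,y,z)$ is the coefficient sign of $v$ whenever it is nonzero. So $\chi(v,y,z)=\varepsilon$ for the two pairs containing $x$. If $x\in\{p,s\}$, then $\{p,s\}$ is one of these pairs and $\chi(v,p,s)=\varepsilon$. If $x=q$, then $\chi(v,p,q)=\chi(v,q,s)=\varepsilon$, and (★) says that $\{\varepsilon,-\chi(v,p,s),\varepsilon\}$ contains $-\varepsilon$, so again $\chi(v,p,s)=\varepsilon$. Since $v$ is marked with sign $\varepsilon$ and d-JOIN is to move, Lemma 7 gives the win.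

All cases of Proposition N are done. By the reduction section, Proposition J and the positive half of Theorem 2 follow; with the counterexamples $M_3\oplus D$, Theorem 2 is proved. $\blacksquare$
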